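# Where the $\mathrm{SL}_2$ filtration of $\operatorname{Aut} F_n$ leaves the Andreadakis–Johnson filtration

## 1. Four generators, degree five

Let $F_n$ be free on $x_1,\dots,x_n$. In groups we write $[a,b]=aba^{-1}b^{-1}$, and in rings and Lie algebras $[A,B]=AB-BA$ as usual. For $n\ge 4$ look at the automorphism
$$\sigma(x_4)=x_4u_0,\qquad u_0=[x_1,[[x_1,x_2],[x_1,x_3]]],\qquad \sigma(x_i)=x_i\ (i\ne 4).$$
It is an automorphism because $u_0$ lies in $\langle x_1,x_2,x_3\rangle$, which $\sigma$ fixes; the inverse is $x_4\mapsto x_4u_0^{-1}$. There are two natural ways to say how close an automorphism is to the identity, and we begin by showing that they disagree about $\sigma$.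

**Definition (Andreadakis–Johnson filtration).** Let $\Gamma_1(F_n)=F_n$ and $\Gamma_{k+1}(F_n)=[\Gamma_k(F_n),F_n]$. For $k\ge1$,
$$\mathcal A_n(k):=\ker\left(\operatorname{Aut}F_n\to\operatorname{Aut}(F_n/\Gamma_{k+1}(F_n))\right).$$

An automorphism acts trivially on a quotient as soon as it does so on generators, so
$$\sigma\in\mathcal A_n(k)\iff x_i^{-1}\sigma(x_i)\in\Gamma_{k+1}(F_n)\ \text{ for all } i. \tag{1}$$
For example, $x_3\mapsto x_3[x_1,x_2]$ (other generators fixed) lies in $\mathcal A_n(1)$ and not in $\mathcal A_n(2)$, since $[x_1,x_2]\in\Gamma_2\setminus\Gamma_3$.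

**Definition (the $\mathrm{SL}_2$ filtration).** Let $\mathfrak R=\mathfrak R_{\mathbb Q}(F_n)$ be the commutative $\mathbb Q$-algebra generated by symbols $a_{ij}(x)$, $x\in F_n$, $1\le i,j\le2$, with relations $a_{ij}(1)=\delta_{ij}$, $a_{ij}(xy)=\sum_l a_{il}(x)a_{lj}(y)$ and $a_{11}(x)a_{22}(x)-a_{12}(x)a_{21}(x)=1$. The group $\operatorname{Aut}F_n$ acts by $a_{ij}(x)^\sigma=a_{ij}(\sigma(x))$. Let $J\subset\mathfrak R$ be the ideal generated by all $a_{ij}(x)-\delta_{ij}$; it and its powers are invariant. For $k\ge1$,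
$$\mathcal D_n(k):=\ker\left(\operatorname{Aut}F_n\to\operatorname{Aut}(J/J^{k+1})\right).$$

Put $M(x)=(a_{ij}(x))$. The relations say exactly that $M:F_n\to\mathrm{SL}_2(\mathfrak R)$ is a homomorphism, and that it is the universal one: algebra maps $\mathfrak R\to B$ correspond to homomorphisms $F_n\to\mathrm{SL}_2(B)$. As an example, for the infinite cyclic group $F_1=\langle x\rangle$ a homomorphism is one matrix of determinant $1$, so $\mathfrak R_{\mathbb Q}(F_1)=\mathbb Q[a,b,c,d]/(ad-bc-1)$, and $J=(a-1,b,c,d-1)$ is the maximal ideal of the identity matrix. In general $J$ is the maximal ideal of the trivial representation: sending every $a_{ij}(x)$ to $\delta_{ij}$ respects the relations, so $\mathfrak R/J=\mathbb Q$ and $\mathfrak R=\mathbb Q\oplus J$.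

For $n\ge3$ it is known that $\mathcal A_n(k)\subset\mathcal D_n(k)$ for all $k\ge1$, with equality for $1\le k\le4$. The conjecture we study, taken from "Topology of Arrangements and Representation Stability", says that $\mathcal A_n(k)=\mathcal D_n(k)$ for every $k\ge1$. The automorphism $\sigma$ above refutes it for $n\ge4$ and $k=5$. To see this we need a membership criterion on each side.

**Lemma 1.** Let $G(k):=\{u\in F_n: M(u)\equiv\mathrm{Id}\bmod J^k\}$, a normal subgroup of $F_n$. Then $\sigma\in\mathcal D_n(k)$ if and only if $x_i^{-1}\sigma(x_i)\in G(k+1)$ for all $i$.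

*Proof.* $G(k)$ is the kernel of $F_n\to\mathrm{SL}_2(\mathfrak R/J^k)$. Since $M(x_i^{-1})$ is the adjugate of $M(x_i)$ and $M$ is multiplicative, the algebra $\mathfrak R$ is generated by the $a_{pq}(x_i)$, $1\le i\le n$. Now $\sigma$ induces an algebra automorphism of $\mathfrak R/J^{k+1}=\mathbb Q\oplus J/J^{k+1}$, which is trivial on $\mathbb Q$. Hence $\sigma\in\mathcal D_n(k)$ iff it is trivial on $\mathfrak R/J^{k+1}$, iff $M(\sigma(x_i))\equiv M(x_i)\bmod J^{k+1}$ for all $i$. Finally
$$M(\sigma(x_i))-M(x_i)=M(x_i)\left(M(x_i^{-1}\sigma(x_i))-\mathrm{Id}\right)$$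
and $M(x_i)$ is invertible. $\square$

For the lower central series we use the Magnus expansion in exponential form. Let $\hat T=\mathbb Q\langle\langle\xi_1,\dots,\xi_n\rangle\rangle$ be the noncommutative power series, $T_m$ the homogeneous part of degree $m$, $\hat T_{\ge k}$ the series with no term of degree $<k$. Let $L=\bigoplus_jL_j$ be the free Lie algebra over $\mathbb Q$ on the $\xi_i$, sitting inside $\hat T$, let $\hat L=\prod_jL_j$ and $\hat L_{\ge k}=\hat L\cap\hat T_{\ge k}$. Let $\mu:F_n\to\hat T^\times$ be the homomorphism with $\mu(x_i)=e^{\xi_i}$, and $\lambda(u)=\log\mu(u)$.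

The Baker–Campbell–Hausdorff (BCH) theorem says that for $f,g\in\hat L$ the series $\log(e^fe^g)$ equals $f+g+\tfrac12[f,g]+\cdots$, where every term after $f+g$ is an iterated bracket containing both $f$ and $g$. Hence $\lambda(u)\in\hat L$. The theorem of Magnus and Witt (Magnus–Karrass–Solitar, *Combinatorial Group Theory*, §5.7; Bourbaki, *Lie*, Ch. II §5) says that, for $\mu_0(x_i)=1+\xi_i$, one has $u\in\Gamma_k(F_n)$ iff $\mu_0(u)-1\in\hat T_{\ge k}$. The automorphism $\xi_i\mapsto e^{\xi_i}-1$ of $\hat T$ (with inverse $\xi_i\mapsto\log(1+\xi_i)$) does not change the lowest-degree part of any series and carries $\mu_0$ to $\mu$. Also $\log(1+z)=z-z^2/2+\cdots$ has the same lowest-degree part as $z$. So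
$$u\in\Gamma_k(F_n)\iff\mu(u)-1\in\hat T_{\ge k}\iff\lambda(u)\in\hat L_{\ge k}.\tag{2}$$
If $\lambda(a)=\alpha+(\text{higher})$ and $\lambda(b)=\beta+(\text{higher})$, with $\alpha,\beta$ homogeneous of degrees $p,q\ge 1$ (possibly zero), then
$$\lambda([a,b])=[\alpha,\beta]+(\text{terms of degree}>p+q).\tag{3}$$
Indeed $\mu([a,b])-1=(\mu(a)\mu(b)-\mu(b)\mu(a))\,\mu(a)^{-1}\mu(b)^{-1}$; the first factor is the commutator of $\mu(a)-1=\alpha+\cdots$ and $\mu(b)-1=\beta+\cdots$, and the remaining factors are $1+(\text{positive degree})$. Taking the logarithm does not change the part of degree $p+q$.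

Two small algebraic facts carry the whole talk. Put
$$w:=[\xi_1,[[\xi_1,\xi_2],[\xi_1,\xi_3]]]\in L_5 .$$

**Lemma 2.** If $X,Y,Z$ are traceless $2\times2$ matrices over a commutative ring, then $[X,[[X,Y],[X,Z]]]=0$.

*Proof.* For $X=\begin{pmatrix}p&q\\r&-p\end{pmatrix}$ we have $X^2=(p^2+qr)\,\mathrm{Id}$, a scalar. Let $A=[X,Y]$ and $B=[X,Z]$. Then $XA+AX=X^2Y-YX^2=0$, and likewise $XB+BX=0$. So $XAB=-AXB=ABX$, and in the same way $X$ commutes with $BA$. Hence $[X,[A,B]]=0$. $\square$

**Lemma 3.** In the free Lie algebra, $w\ne0$ and $[\xi_2,w]\ne0$.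

*Proof.* Put $a=[\xi_1,\xi_2]$, $b=[\xi_1,\xi_3]$. In $ab-ba$ the word $\xi_1\xi_2\xi_1\xi_3$ has coefficient $1$: it occurs once in $ab$, and words of $ba$ have $\xi_3$ among their first two letters. In $w=\xi_1[a,b]-[a,b]\xi_1$ the word $\xi_1\xi_1\xi_2\xi_1\xi_3$ then has coefficient $1$, because words of the second term end in $\xi_1$. In $\xi_2w-w\xi_2$ the word $\xi_2\xi_1\xi_1\xi_2\xi_1\xi_3$ has coefficient $1$, because words of $w\xi_2$ end in $\xi_2$. $\square$

**Proposition 1.** Let $n\ge4$. Then $\sigma\in\mathcal D_n(5)$, and $\sigma^j\notin\mathcal A_n(5)$ for every integer $j\ne0$.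

*Proof.* **Step 1: $\sigma^j$ is visible modulo $\Gamma_6$.** By (3), applied from the inside out, $\lambda(u_0)=w+(\text{higher})$. Since $\lambda(u_0^j)=j\lambda(u_0)$ has degree-5 part $jw\ne0$, (2) gives $u_0^j\notin\Gamma_6(F_n)$. As $\sigma^j(x_4)=x_4u_0^j$, criterion (1) gives $\sigma^j\notin\mathcal A_n(5)$.

**Step 2: $u_0$ is invisible modulo $J^6$.** Suppose $M(a)\equiv\mathrm{Id}+A\bmod J^{p+1}$ and $M(b)\equiv\mathrm{Id}+B\bmod J^{q+1}$, where $A,B$ have entries in $J^p$ and $J^q$. From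
$$M([a,b])-\mathrm{Id}=[M(a)-\mathrm{Id},\,M(b)-\mathrm{Id}]\;M(a)^{-1}M(b)^{-1}\tag{4}$$
we get $M([a,b])\equiv\mathrm{Id}+[A,B]\bmod J^{p+q+1}$: the bracket on the right is congruent to $[A,B]$ modulo $J^{p+q+1}$ and has entries in $J^{p+q}$, and the other factors are $\mathrm{Id}$ modulo $J$. Let $S_i=M(x_i)-\mathrm{Id}$, with entries in $J$. Applying this from the inside out,
$$M(u_0)\equiv\mathrm{Id}+[S_1,[[S_1,S_2],[S_1,S_3]]]\bmod J^6.$$
Scalar matrices do not affect commutators, so each $S_i$ may be replaced by the traceless matrix $S_i-\tfrac12\operatorname{tr}(S_i)\,\mathrm{Id}$. By Lemma 2 the bracket is $0$. So $u_0\in G(6)$, and Lemma 1 gives $\sigma\in\mathcal D_n(5)$. $\square$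

Two things in this argument were special. We had a generator $x_4$ that does not occur in $u_0$, which made $\sigma$ invertible; with $n=3$ there is none. And we only needed $M(u_0)$ up to $J^6$; for $k\ge6$ we have to control further terms, about which (4) says nothing. What changes in general is the subject of the rest of the talk, which proves the following.

**Theorem 1.** Let $n\ge3$. For every $k\ge5$ we have $\mathcal A_n(k)\subsetneq\mathcal D_n(k)$, and $\mathcal D_n(k)/\mathcal A_n(k)$ contains an element of infinite order. (With the known equality for $k\le4$: $\mathcal A_n(k)=\mathcal D_n(k)$ iff $k\le4$.)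

**Theorem 2.** The two filtrations are not even cofinal: for $n\ge3$ and every $m\ge1$, $\mathcal D_n(m)\not\subset\mathcal A_n(6)$. If $n\ge4$, then $\mathcal D_n(m)\not\subset\mathcal A_n(5)$ for every $m\ge1$.

**Theorem 3.** Let $I=\bigoplus_jI_j\subset L$ be the ideal of Lie polynomial identities of $\mathfrak{sl}_2$ in $n$ variables. Then $\sigma\in\mathcal D_n(k)$ iff for all $i$ and all $j\le k$, the degree-$j$ part of $\lambda(x_i^{-1}\sigma(x_i))$ lies in $I_j$.

By (1) and (2), $\sigma\in\mathcal A_n(k)$ iff all these parts are $0$. So the conjecture is false for every $n\ge3$. These notes do not settle whether $\mathcal D_3(m)\subset\mathcal A_3(5)$ for some large $m$; the question does not need it.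

## 2. Reading $\mathcal D_n(k)$ in the free Lie algebra

To go beyond leading terms we need all of $M(u)$ modulo $J^k$, not just its first nontrivial term. The plan is to take exponential coordinates at the trivial representation, where $M(u)$ becomes $\exp$ of $\lambda(u)$ evaluated on generic traceless matrices.

Let $P=\mathbb Q[[p_l,q_l,r_l:1\le l\le n]]$ with maximal ideal $\mathfrak m$, and $Y_l=\begin{pmatrix}p_l&q_l\\r_l&-p_l\end{pmatrix}$. We have $\det\exp(Y_l)=\exp(\operatorname{tr}Y_l)=1$. By the universal property there is an algebra map $\theta:\mathfrak R\to P$ with $\theta(M(x_l))=\exp(Y_l)$ for all $l$.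

**Lemma 4.** $J^k=\theta^{-1}(\mathfrak m^k)$ for all $k\ge1$.

*Proof.* The idea is to compare dimensions of $\mathfrak R/J^k$ and $P/\mathfrak m^k$.

**Step 1: an upper bound for $\dim\mathfrak R/J^k$.** Let $s^{(l)}_{pq}=a_{pq}(x_l)-\delta_{pq}$. These generate the ideal $J$: modulo the ideal they generate, every $M(x_l)$ is $\mathrm{Id}$, hence every $M(x)$ is. Since $\mathfrak R=\mathbb Q\oplus J$, the $s^{(l)}_{pq}$ span $J/J^2$, and their degree-$j$ monomials span $J^j/J^{j+1}$. The determinant relation $(1+s_{11}^{(l)})(1+s_{22}^{(l)})-s_{12}^{(l)}s_{21}^{(l)}=1$ reads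
$$s^{(l)}_{11}+s^{(l)}_{22}=s^{(l)}_{12}s^{(l)}_{21}-s^{(l)}_{11}s^{(l)}_{22}\in J^2,$$
so $s_{22}^{(l)}\equiv -s_{11}^{(l)}$ modulo $J^2$, and the degree-$j$ monomials in the $3n$ elements $s_{11}^{(l)},s_{12}^{(l)},s_{21}^{(l)}$ already span $J^j/J^{j+1}$. With $\mathfrak R/J=\mathbb Q$ this gives $\dim\mathfrak R/J^k\le\dim P/\mathfrak m^k$, because $P$ has $3n$ variables.

**Step 2: surjectivity.** Since $\exp(Y_l)-\mathrm{Id}\equiv Y_l\bmod\mathfrak m^2$, we have $\theta(J)\subset\mathfrak m$, hence $\theta(J^k)\subset\mathfrak m^k$, and $\theta(s_{11}^{(l)})\equiv p_l$, $\theta(s_{12}^{(l)})\equiv q_l$, $\theta(s_{21}^{(l)})\equiv r_l$ modulo $\mathfrak m^2$. So the image of $J^j$ spans $\mathfrak m^j/\mathfrak m^{j+1}$ for every $j$, and $\mathfrak R/J^k\to P/\mathfrak m^k$ is surjective.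

A surjection from a space of at most the dimension of its finite-dimensional target is an isomorphism. Its injectivity says $\theta^{-1}(\mathfrak m^k)=J^k$. $\square$

Let $\mathrm{ev}:\hat T\to M_2(P)$ be the continuous algebra map with $\xi_l\mapsto Y_l$. It sends $L_j$ to traceless matrices whose entries are homogeneous polynomials of degree $j$. Put
$$I_j:=\ker(\mathrm{ev}|_{L_j}).$$
This is the space of degree-$j$ identities of $\mathfrak{sl}_2$. In fact, for $f\in L$ the entries of $\mathrm{ev}(f)$ are polynomials over the infinite field $\mathbb Q$, so they vanish iff $f$ vanishes at all $n$-tuples in $\mathfrak{sl}_2(\mathbb Q)$. And $\mathrm{ev}(f)=0$ iff $\mathrm{ev}$ kills each homogeneous component of $f$, so the ideal of identities is $I=\bigoplus_jI_j$. In the same way $\mathrm{ev}$ respects the multidegree in $\xi_1,\dots,\xi_n$, so each $I_j$ is spanned by multihomogeneous elements. For example, $w\in I_5$ by Lemma 2.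

**Lemma 5.** $u\in G(k)$ iff the degree-$j$ component of $\lambda(u)$ lies in $I_j$ for all $j<k$.

*Proof.* The maps $u\mapsto\theta(M(u))$ and $u\mapsto\mathrm{ev}(\mu(u))=\exp(E)$, with $E=\mathrm{ev}(\lambda(u))$, are homomorphisms $F_n\to\mathrm{SL}_2(P)$ which agree on the $x_l$; so they are equal. By Lemma 4, $u\in G(k)$ iff $\exp(E)-\mathrm{Id}$ has entries in $\mathfrak m^k$. Now $\exp(E)-\mathrm{Id}=E\,(\mathrm{Id}+\tfrac12E+\tfrac16E^2+\cdots)$, and the second factor is invertible because $E$ has entries in $\mathfrak m$. So $u\in G(k)$ iff $E$ has entries in $\mathfrak m^k$. The degree-$j$ part of $E$ is $\mathrm{ev}$ of the degree-$j$ part of $\lambda(u)$, and the claim follows. $\square$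

*Proof of Theorem 3.* Lemma 1 says $\sigma\in\mathcal D_n(k)$ iff $x_i^{-1}\sigma(x_i)\in G(k+1)$ for all $i$; Lemma 5 translates this into the statement about degrees $j<k+1$. $\square$

## 3. Degrees one to three, and the degree-six term of $u_0$

Theorem 3 says that the two filtrations can differ only where $\mathfrak{sl}_2$ has identities, so let us look for identities in low degree by hand. Let $E,F,H$ be the usual basis of $\mathfrak{sl}_2(\mathbb Q)$: $[H,E]=2E$, $[H,F]=-2F$, $[E,F]=H$. It is enough to test multihomogeneous elements.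

In degree $1$, $\sum c_i\xi_i$ takes the value $c_iE$ when $\xi_i=E$ and the other variables are $0$; so $I_1=0$. In degree $2$, a multihomogeneous element is $c[\xi_i,\xi_j]$, with value $cH$ at $(E,F)$; so $I_2=0$. In degree $3$ there are two types. For $c[\xi_i,[\xi_i,\xi_j]]$ the value at $(\xi_i,\xi_j)=(H,E)$ is $4cE$. For three different variables, call them $\xi_1,\xi_2,\xi_3$; by the Jacobi identity every element of multidegree $(1,1,1)$ is $\alpha[\xi_1,[\xi_2,\xi_3]]+\beta[\xi_2,[\xi_1,\xi_3]]$. At $(H,E,H)$ this is $-4\alpha E$, and at $(H,H,E)$ it is $4(\alpha+\beta)E$. So an identity has $\alpha=\beta=0$, and $I_3=0$. By Theorem 3, $\mathcal A_n(k)=\mathcal D_n(k)$ for $k\le3$, in agreement with the known equality for $k\le4$. In degree $5$ we meet $w$.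

Now we can see exactly where the first approach stops. It would be natural to hope that the automorphism $\sigma$ of Section 1 lies in $\mathcal D_n(k)$ for larger $k$ as well. It does not: $\sigma\notin\mathcal D_n(6)$. For this we compute the degree-6 part of $\lambda(u_0)$ modulo $I$. For $f,g\in\hat L$ of positive order, $e^fe^ge^{-f}=\exp(e^{\operatorname{ad}f}g)$, so by BCH
$$\log(e^fe^ge^{-f}e^{-g})=[f,g]+\tfrac12[f,[f,g]]+\tfrac12[g,[f,g]]+(\text{brackets with at least four factors } f,g).$$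
Write $a=[\xi_1,\xi_2]$, $b=[\xi_1,\xi_3]$. The degree-3 parts of $\lambda([x_1,x_2])$ and $\lambda([x_1,x_3])$ are $\tfrac12[\xi_1+\xi_2,a]$ and $\tfrac12[\xi_1+\xi_3,b]$. For $v=[[x_1,x_2],[x_1,x_3]]$ we get $\lambda(v)=[a,b]+v_5+\cdots$ with
$$v_5=\tfrac12\left([[\xi_1+\xi_2,a],b]+[a,[\xi_1+\xi_3,b]]\right)=\tfrac12[\xi_1,[a,b]]+\tfrac12[[\xi_2,a],b]+\tfrac12[a,[\xi_3,b]],$$
since all other terms have degree at least $6$. For $u_0=[x_1,v]$ the terms involving $\lambda(v)$ at least twice have degree at least $9$, and those involving it once sum to $e^{\operatorname{ad}\xi_1}\lambda(v)-\lambda(v)$. So the degree-6 part of $\lambda(u_0)$ is $[\xi_1,v_5]+\tfrac12[\xi_1,[\xi_1,[a,b]]]$, that is,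
$$[\xi_1,w]+\tfrac12[\xi_1,[[\xi_2,a],b]]+\tfrac12[\xi_1,[a,[\xi_3,b]]].$$
The three terms have multidegrees $(4,1,1)$, $(3,2,1)$, $(3,1,2)$. The second is not an identity: at $(\xi_1,\xi_2,\xi_3)=(H,E+F,E)$ we find $a=2E-2F$, $[\xi_2,a]=-4H$, $b=2E$, $[[\xi_2,a],b]=-16E$, and $[\xi_1,[[\xi_2,a],b]]=-32E\ne0$. So the degree-6 part of $\lambda(u_0)$ is not in $I_6$, and $u_0\notin G(7)$ by Lemma 5.

The leading term $w$ is an identity, but the tail of $\lambda(u_0)$ is not made of identities. The repair is to change $u_0$ so that the tail disappears to any prescribed order.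

## 4. Removing the tail of $\lambda(u)$

Call $[\xi_{i_1},[\xi_{i_2},[\dots,\xi_{i_m}]\dots]]$ an $m$-fold bracket; these span $L_m$ over $\mathbb Q$. The group commutator $[x_{i_1},[x_{i_2},[\dots,x_{i_m}]\dots]]$ lies in $\Gamma_m$, and by (3) the degree-$m$ part of its $\lambda$ is the corresponding $m$-fold bracket. By BCH, products and inverses in $\Gamma_m$ add and negate degree-$m$ parts. So *every integral combination of $m$-fold brackets is the degree-$m$ part of $\lambda(v)$ for some $v\in\Gamma_m$.* Denominators are the only obstacle to correcting $\lambda(u)$ degree by degree, and they can be cleared by passing to powers of $u$.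

**Lemma 6.** For every $m\ge6$ there are $N\ge1$ and $u\in\langle x_1,x_2,x_3\rangle$ with $\lambda(u)\equiv Nw\bmod\hat L_{\ge m}$. In particular $u\in\Gamma_5(F_n)\cap G(m)$ and $u\notin\Gamma_6(F_n)$.

*Proof.* We use induction on $m$, inside $\langle x_1,x_2,x_3\rangle$. For $m=6$ take $u=u_0$, $N=1$. Now let $u,N$ be given for $m$. Write $\lambda(u)=Nw+r$ with $r\in\hat L_{\ge m}$, and let $r_m$ be the degree-$m$ part of $r$. Choose $N'\ge1$ such that $N'r_m$ is an integral combination of $m$-fold brackets in $\xi_1,\xi_2,\xi_3$, and $v\in\Gamma_m(\langle x_1,x_2,x_3\rangle)$ with $\lambda(v)\equiv-N'r_m\bmod\hat L_{\ge m+1}$. In the BCH formula for $\lambda(u^{N'}v)$ every bracket contains both $\lambda(u^{N'})=N'\lambda(u)$ and $\lambda(v)\in\hat L_{\ge m}$, so it lies in $\hat L_{\ge m+1}$. Hence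
$$\lambda(u^{N'}v)\equiv N'\lambda(u)+\lambda(v)\equiv N'Nw+N'r_m-N'r_m= N'Nw\bmod\hat L_{\ge m+1},$$
so $u^{N'}v$ and $N'N$ serve for $m+1$.

For the last claims: the only component of $\lambda(u)$ in degrees $<m$ is $Nw$ in degree $5$. It is nonzero, so $u\in\Gamma_5\setminus\Gamma_6$ by (2); it lies in $I_5$, so $u\in G(m)$ by Lemma 5. $\square$

*Proof of Theorem 2 for $n\ge4$.* **Aim: use the spare generator.** Let $m\ge5$ and take $u$ from Lemma 6 with $m+1$ in place of $m$. Let $\sigma(x_4)=x_4u$ and $\sigma(x_i)=x_i$ for $i\neq4$; this is an automorphism because $u\in\langle x_1,x_2,x_3\rangle$. Since $x_4^{-1}\sigma(x_4)=u\in G(m+1)\setminus\Gamma_6(F_n)$, Lemma 1 and (1) give $\sigma\in\mathcal D_n(m)\setminus\mathcal A_n(5)$. For $m<5$ use $\mathcal D_n(m)\supset\mathcal D_n(5)$. $\square$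

For $n=3$ there is no spare generator, but any element of $F_n$ defines an inner automorphism. This costs one degree.

*Proof of Theorem 2 for $n\ge3$, and of Theorem 1 for $k\ge6$.* Let $m\ge6$, take $u,N$ from Lemma 6, let $j\ne0$ be an integer and $\iota(x)=u^jxu^{-j}$.

**Step 1: $\iota\in\mathcal D_n(m)$.** Note $u^j\in G(m)$. For $x\in F_n$ put $V=M(x)$, $U=M(u^j)$. Then
$$M(x^{-1}\iota(x))-\mathrm{Id}=V^{-1}UVU^{-1}-\mathrm{Id}=V^{-1}(UV-VU)U^{-1}=V^{-1}[U-\mathrm{Id},V-\mathrm{Id}]\,U^{-1},$$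
and this has entries in $J^m\cdot J=J^{m+1}$. Lemma 1 applies.

**Step 2: $\iota\notin\mathcal A_n(6)$.** We have $x_2^{-1}\iota(x_2)=[x_2^{-1},u^j]$. Since $\lambda(x_2^{-1})=-\xi_2$ and $\lambda(u^j)=jNw+(\text{higher})$, (3) shows that the degree-6 part of $\lambda([x_2^{-1},u^j])$ is $-jN[\xi_2,w]$, which is nonzero by Lemma 3. So $x_2^{-1}\iota(x_2)\notin\Gamma_7(F_n)$ by (2), and (1) gives the claim.

**Step 3: conclusion.** So $\mathcal D_n(m)\not\subset\mathcal A_n(6)$ for $m\ge6$, hence for all $m\ge1$ because $\mathcal D_n$ is descending. For $k\ge6$ take $m=k$: conjugation by $u$ lies in $\mathcal D_n(k)$, and none of its nontrivial powers lies in $\mathcal A_n(6)\supset\mathcal A_n(k)$. As $\mathcal A_n(k)$ is normal in $\operatorname{Aut}F_n$ and contained in $\mathcal D_n(k)$, its class in $\mathcal D_n(k)/\mathcal A_n(k)$ has infinite order. $\square$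

This disproves the conjecture for every $n\ge3$. For Theorem 1 the case $n\ge4$, $k=5$ is Proposition 1. What is left is $n=3$, $k=5$.

## 5. Why rank three resists at $k=5$

Neither device of the previous sections reaches this case. Conjugation by an element $u\in\Gamma_5$ moves $x_i$ by $[x_i^{-1},u]\in\Gamma_6$, so it lies in $\mathcal A_n(5)$ and shows nothing for $k=5$. The other device, with $x_3$ in the role of $x_4$, would be the endomorphism
$$\tau:\quad x_1\mapsto x_1,\quad x_2\mapsto x_2,\quad x_3\mapsto x_3u_0$$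
of $F_3$. Now $u_0$ involves $x_3$, and in fact $\tau$ is not an automorphism.

To see this, suppose it is. Write $Q=\langle x_1,x_2\rangle$. We first show that $x_3u_0=gx_3^{\pm1}h$ with $g,h\in Q$. We have $F_3=\langle x_1,x_2,\tau(x_3)\rangle$ and $\tau(x_3)\notin Q$, so we can multiply $\tau(x_3)$ on both sides by elements of $Q$ to get a reduced word $y$ that begins and ends with $x_3^{\pm1}$; still $F_3=\langle x_1,x_2,y\rangle$. Write $y=tzt^{-1}$, reduced as written, with $z$ cyclically reduced. Since $x_3\notin Q$, it is a product $g_0y^{k_1}g_1y^{k_2}\cdots y^{k_s}g_s$ with $s\ge1$, all $k_i\ne0$, all $g_i\in Q$, and $g_1,\dots,g_{s-1}\ne1$. Each $y^{k}=tz^{k}t^{-1}$ with $k\neq 0$ is reduced, begins and ends with $x_3^{\pm1}$, and has length at least that of $y$; so there is no cancellation against the $g_i$. Hence $y$ has length at most $1$, and $y=x_3^{\pm1}$.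

So $x_3u_0=gx_3^{\pm1}h$. Counting exponents of $x_3$, the sign is $+$. Setting $x_3=1$ sends $u_0$ to $1$, so $gh=1$ and $u_0=x_3^{-1}gx_3g^{-1}=[x_3^{-1},g]$. Here $g\ne1$ since $u_0\ne1$, and $\lambda$ of a nontrivial element is nonzero (the Magnus expansion is injective). Let $\gamma$ be the lowest-degree part of $\lambda(g)$, a nonzero Lie element in $\xi_1,\xi_2$. Then $[\xi_3,\gamma]=\xi_3\gamma-\gamma\xi_3\ne0$, since only the words of $\xi_3\gamma$ begin with $\xi_3$. By (3) the lowest-degree part of $\lambda(u_0)$ is $-[\xi_3,\gamma]$, so $w=-[\xi_3,\gamma]$, and every word in $w$ begins or ends with $\xi_3$. But in $w=\xi_1(ab-ba)-(ab-ba)\xi_1$ the word $\xi_1\xi_1\xi_2\xi_3\xi_1$ has coefficient $-1$: it comes from $\xi_1ab$ only, with $\xi_1\xi_2$ from $a$ and $-\xi_3\xi_1$ from $b$; it does not occur in $\xi_1 ba$, where a $\xi_3$ is among the second and third letters, and words of $ab\,\xi_1$ and $ba\,\xi_1$ do not begin with $\xi_1\xi_1$. This is a contradiction.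

So we cannot prescribe $x_3\mapsto x_3u_0$ exactly. But for $k=5$ Theorem 3 only looks at degrees up to $5$. It is enough to find *some* automorphism whose deviation from the identity has leading term a nonzero multiple of $w$ at $\xi_3$ and zero at the other $\xi_i$, whatever comes in higher degree. Leading terms can be computed in a Lie algebra of derivations, and automorphisms can be built as commutators of simple ones.

## 6. Leading terms as derivations

For $\sigma\in\operatorname{Aut}F_n$ let $\hat\sigma$ be the continuous algebra endomorphism of $\hat T$ with $\hat\sigma(\xi_i)=\lambda(\sigma(x_i))$. The homomorphisms $\hat\sigma\circ\mu$ and $\mu\circ\sigma$ agree on the $x_i$, so $\hat\sigma(\mu(x))=\mu(\sigma(x))$ for all $x\in F_n$. Taking logarithms, $\hat\sigma\hat\rho(\xi_i)=\hat\sigma(\lambda(\rho(x_i)))=\lambda(\sigma\rho(x_i))$, that is, $\widehat{\sigma\rho}=\hat\sigma\hat\rho$; in particular $\hat\sigma$ is an automorphism.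

Say that a linear map $\Phi$ of $\hat T$ raises order by at least $d$ if $\Phi(\hat T_{\ge m})\subset\hat T_{\ge m+d}$ for all $m$.

**Lemma 7.** (a) $\sigma\in\mathcal A_n(k)$ iff $\hat\sigma-1$ raises order by at least $k$. In this case let $\tau_k(\sigma)$ be its part of degree $k$, sending $f\in T_m$ to the degree-$(m+k)$ part of $\hat\sigma(f)-f$. It is a derivation, and
$$\tau_k(\sigma)(\xi_i)=\text{degree-}(k+1)\text{ part of }\lambda(x_i^{-1}\sigma(x_i)).\tag{5}$$
(b) $\tau_k$ is a homomorphism from $\mathcal A_n(k)$ to the additive group of degree-$k$ derivations, with kernel $\mathcal A_n(k+1)$.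
(c) If $\sigma\in\mathcal A_n(k)$ and $\rho\in\mathcal A_n(l)$, then $[\sigma,\rho]\in\mathcal A_n(k+l)$ and $\tau_{k+l}([\sigma,\rho])=[\tau_k(\sigma),\tau_l(\rho)]$.

*Proof.* (a) Since $\mu(\sigma(x_i))=e^{\xi_i}\mu(x_i^{-1}\sigma(x_i))$, BCH gives
$$\hat\sigma(\xi_i)-\xi_i=\lambda(x_i^{-1}\sigma(x_i))+(\text{brackets containing both }\xi_i\text{ and }\lambda(x_i^{-1}\sigma(x_i))),$$
so the two sides $\hat\sigma(\xi_i)-\xi_i$ and $\lambda(x_i^{-1}\sigma(x_i))$ have the same lowest-degree part. By (1) and (2), $\sigma\in\mathcal A_n(k)$ iff $\hat\sigma(\xi_i)-\xi_i\in\hat T_{\ge k+1}$ for all $i$. This passes to all words by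
$$\hat\sigma(fg)-fg=(\hat\sigma(f)-f)\,\hat\sigma(g)+f\,(\hat\sigma(g)-g),$$
hence to all series; so it is equivalent to $\hat\sigma-1$ raising order by at least $k$. The lowest-degree part of the same formula is $\tau_k(\sigma)(fg)=\tau_k(\sigma)(f)\,g+f\,\tau_k(\sigma)(g)$. And (5) is the comparison of degree-$(k+1)$ parts above.

(b) $\hat\sigma\hat\rho-1=(\hat\sigma-1)+(\hat\rho-1)+(\hat\sigma-1)(\hat\rho-1)$, and the last product raises order by at least $2k\ge k+1$. The kernel: by (a), $\tau_k(\sigma)=0$ iff $\hat\sigma(\xi_i)-\xi_i\in\hat T_{\ge k+2}$ for all $i$, iff $\sigma\in\mathcal A_n(k+1)$.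

(c) The commutator $[\hat\sigma,\hat\rho]=\hat\sigma\hat\rho(\hat\rho\hat\sigma)^{-1}$ satisfies
$$[\hat\sigma,\hat\rho]-1=(\hat\sigma\hat\rho-\hat\rho\hat\sigma)(\hat\rho\hat\sigma)^{-1},\qquad\hat\sigma\hat\rho-\hat\rho\hat\sigma=(\hat\sigma-1)(\hat\rho-1)-(\hat\rho-1)(\hat\sigma-1).$$
The difference raises order by at least $k+l$ with degree-$(k+l)$ part $[\tau_k(\sigma),\tau_l(\rho)]$, and $(\hat\rho\hat\sigma)^{-1}-1$ raises order by at least $1$, so the right-hand factor does not change this part. $\square$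

## 7. An automorphism of $F_3$ with leading term $-3w$

Write $X_i=\operatorname{ad}\xi_i$ on $\hat L$. Then $\operatorname{ad}[\xi_1,\xi_2]=[X_1,X_2]$, and
$$w=X_1[X_1,X_2]X_1\,\xi_3=(X_1^2X_2X_1-X_1X_2X_1^2)\,\xi_3.$$
Conjugating $x_3$ by the commutator $c:=[x_1,[x_1,[x_1,x_2]]]\in\Gamma_4(F_n)$ gives the derivation $\xi_3\mapsto\operatorname{ad}(X_1^3\xi_2)\,\xi_3$. Since $\operatorname{ad}(X_1^3\xi_2)$ is obtained from $X_2$ by bracketing three times with $X_1$,
$$\operatorname{ad}(X_1^3\xi_2)=X_1^3X_2-3X_1^2X_2X_1+3X_1X_2X_1^2-X_2X_1^3.\tag{6}$$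
The two inner terms have the shape we want; the outer terms $X_1^3X_2$ and $X_2X_1^3$ have to go. For this we want a derivation that acts on $\xi_3$ through $X_2X_1^3-X_1^3X_2$, and such a bracket appears if we can realize $\xi_3\mapsto X_1^3\xi_3$ up to a compensating move of $\xi_2$. Consider the following automorphisms; generators that are not listed are fixed, and the corresponding $\xi_i$ go to $0$.

| automorphism | lies in | derivation |
|---|---|---|
| $\varepsilon_1:\ x_3\mapsto x_3[x_1,x_2]$ | $\mathcal A_n(1)$ | $E_1:\ \xi_3\mapsto X_1\xi_2$ |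
| $\varepsilon_2:\ x_2\mapsto x_2[x_1,[x_1,x_3]]$ | $\mathcal A_n(2)$ | $E_2:\ \xi_2\mapsto X_1^2\xi_3$ |
| $\delta:\ x_3\mapsto x_2x_3x_2^{-1}$ | $\mathcal A_n(1)$ | $D:\ \xi_3\mapsto X_2\xi_3$ |
| $\kappa:\ x_3\mapsto cx_3c^{-1}$ | $\mathcal A_n(4)$ | $K:\ \xi_3\mapsto[X_1^3\xi_2,\xi_3]$ |

All four are invertible, since in each case the elements by which a generator is multiplied or conjugated are words in fixed generators. The derivations follow from (3) and (5). For $\varepsilon_1$ and $\varepsilon_2$ this is immediate. For $\delta$, $x_3^{-1}\delta(x_3)=[x_3^{-1},x_2]$ has leading term $[-\xi_3,\xi_2]=[\xi_2,\xi_3]$. For $\kappa$, $x_3^{-1}\kappa(x_3)=[x_3^{-1},c]$ has leading term $[-\xi_3,X_1^3\xi_2]=[X_1^3\xi_2,\xi_3]$. Put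
$$\varphi:=[[\varepsilon_2,\varepsilon_1],\delta]\,\kappa^2\in\mathcal A_n(4).$$

*Proof of Theorem 1 for $k=5$ and all $n\ge3$.* **Step 1: compute $A=[E_2,E_1]$.** This is the move of $\xi_3$ by $X_1^3$. All derivations in the table kill $\xi_1$, so they commute with $X_1$. Hence
$$A\xi_3=E_2(E_1\xi_3)-E_1(E_2\xi_3)=E_2(X_1\xi_2)=X_1^3\xi_3,$$
$$A\xi_2=E_2(E_1\xi_2)-E_1(E_2\xi_2)=-E_1(X_1^2\xi_3)=-X_1^3\xi_2,$$
and $A\xi_i=0$ for $i\ne2,3$.

**Step 2: compute $[A,D]$.** The bracket with $D$ removes the action on $\xi_2$: since $D$ kills $\xi_1$ and $\xi_2$,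
$$[A,D]\xi_2=A(D\xi_2)-D(A\xi_2)=D(X_1^3\xi_2)=0,$$
and $[A,D]\xi_i=0$ for $i\ne2,3$ because $A$ and $D$ both kill $\xi_i$. On $\xi_3$,
$$[A,D]\xi_3=A[\xi_2,\xi_3]-D(X_1^3\xi_3)=[A\xi_2,\xi_3]+[\xi_2,A\xi_3]-X_1^3X_2\xi_3=-[X_1^3\xi_2,\xi_3]+X_2X_1^3\xi_3-X_1^3X_2\xi_3.$$
With (6),
$$[A,D]\xi_3=(-2X_1^3X_2+3X_1^2X_2X_1-3X_1X_2X_1^2+2X_2X_1^3)\,\xi_3.$$

**Step 3: cancel the outer terms.** Again by (6),
$$2K\xi_3=(2X_1^3X_2-6X_1^2X_2X_1+6X_1X_2X_1^2-2X_2X_1^3)\,\xi_3.$$
By Lemma 7, $\tau_4(\varphi)=[[E_2,E_1],D]+2K=[A,D]+2K$. So $\tau_4(\varphi)(\xi_i)=0$ for $i\ne3$, and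
$$\tau_4(\varphi)(\xi_3)=-3(X_1^2X_2X_1-X_1X_2X_1^2)\,\xi_3=-3X_1[X_1,X_2]X_1\xi_3=-3w.$$

**Step 4: $\varphi^j\notin\mathcal A_n(5)$ for $j\ne0$.** By Lemma 7(b), $\tau_4(\varphi^j)=j\,\tau_4(\varphi)$, which is nonzero because $w\ne0$ (Lemma 3); and the kernel of $\tau_4$ is $\mathcal A_n(5)$.

**Step 5: $\varphi\in\mathcal D_n(5)$.** Since $\varphi\in\mathcal A_n(4)$, each $\lambda(x_i^{-1}\varphi(x_i))$ lies in $\hat L_{\ge5}$, and by (5) its degree-5 part is $\tau_4(\varphi)(\xi_i)$, that is, $0$ or $-3w$. Both lie in $I_5$ by Lemma 2. Theorem 3 with $k=5$ gives $\varphi\in\mathcal D_n(5)$.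

So $\mathcal A_n(5)\subsetneq\mathcal D_n(5)$, and the class of $\varphi$ in $\mathcal D_n(5)/\mathcal A_n(5)$ has infinite order. Together with Section 4, where $k\ge6$ was treated, and the known equality for $k\le4$, this proves Theorem 1. $\square$
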